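\title{The Kobayashi metric of a strongly convex domain is K\"ahler only for the ball}

\begin{abstract}
The Kobayashi metric of a strongly convex domain in $\mathbb C^n$ is a smooth strongly pseudoconvex complex Finsler metric, and it is weakly K\"ahler. We show that it need not be K\"ahler in the Finsler sense: for $n\ge2$ the K\"ahler condition fails on every neighborhood of the origin of $\{|z|^2+|z^1|^4<1\}$. More precisely, the metric is K\"ahler if and only if the domain is biholomorphic to the ball. The main tool is a pointwise rigidity theorem: a K\"ahler Finsler metric is Hermitian at every point where its holomorphic curvature is nonzero and does not depend on the direction.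
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Complex Finsler metrics and three K\"ahler conditions}

Let $M$ be a complex manifold of dimension $n$ with local holomorphic coordinates $z=(z^1,\dots,z^n)$, and write vectors in $T^{1,0}M$ as $v=v^i\,\partial/\partial z^i$; repeated indices are summed. A \emph{strongly pseudoconvex complex Finsler metric} on $M$ is a function $F:T^{1,0}M\to[0,\infty)$ such that $G=F^2$ is smooth off the zero section, $F(z,\lambda v)=|\lambda|F(z,v)$ for $\lambda\in\mathbb C$, $F(z,v)>0$ for $v\ne0$, and the matrix $G_{i\bar j}=\partial^2G/\partial v^i\partial\bar v^j$ is positive definite. We write $\partial_k=\partial/\partial z^k$ and $\dot\partial_k=\partial/\partial v^k$, with $\partial_{\bar k}$, $\dot\partial_{\bar k}$ for their conjugates. Subscripts on $G$ denote derivatives in $v$ and $\bar v$, so $G_i=\dot\partial_iG$, $G_{\bar p}=\dot\partial_{\bar p}G$, $G_{ij}=\dot\partial_i\dot\partial_jG$, and $(G^{i\bar p})$ is the inverse matrix, $G^{i\bar p}G_{j\bar p}=\delta^i_j$. All identities are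 meant for $v\ne0$. We call $F$ \emph{Hermitian at $z$} if $G(z,\cdot)$ is a Hermitian quadratic form $g_{i\bar j}v^i\bar v^j$.

The complex nonlinear connection and the horizontal coefficients of the Chern--Finsler connection are
\[
N^i_k=G^{i\bar p}\,\partial_kG_{\bar p},\qquad \Gamma^i_{j;k}=\dot\partial_jN^i_k .
\]
The metric $F$ is called
\begin{itemize}
\item \emph{strongly K\"ahler} if $\Gamma^i_{j;k}-\Gamma^i_{k;j}=0$,
\item \emph{K\"ahler} if $(\Gamma^i_{j;k}-\Gamma^i_{k;j})v^k=0$,
\item \emph{weakly K\"ahler} if $G_i(\Gamma^i_{j;k}-\Gamma^i_{k;j})v^k=0$.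
\end{itemize}
These conditions do not depend on the coordinates: if $\tilde z=\tilde z(z)$ and $J^a_i=\partial_i\tilde z^a$, then differentiating $G(z,v)=\tilde G(\tilde z,Jv)$ gives $J^a_i\Gamma^i_{j;k}=\tilde\Gamma^a_{b;c}J^b_jJ^c_k+\partial_j\partial_k\tilde z^a$, and the last term is symmetric in $j,k$. Each condition implies the next, and all three are vacuous for $n=1$. To see what separates the last two, note that $G$ gives each tangent space a Hermitian product $\langle X,Y\rangle_v=G_{i\bar j}(z,v)X^i\bar Y^j$ depending on $v$, and that $G_iX^i=\langle X,v\rangle_v$ by homogeneity. The K\"ahler condition asks that the $n$ vectors with components $(\Gamma^i_{j;k}-\Gamma^i_{k;j})v^k$, $j=1,\dots,n$, vanish; the weak condition asks only that they be orthogonal to $v$.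

\begin{example}[Hermitian metrics]\label{ex:herm}
If $G=g_{i\bar j}(z)v^i\bar v^j$, then $N^i_k=g^{i\bar p}\,\partial_kg_{j\bar p}\,v^j$, and $\Gamma^i_{j;k}=g^{i\bar p}\,\partial_kg_{j\bar p}$ does not depend on $v$. The weak condition reads $(\partial_kg_{j\bar p}-\partial_jg_{k\bar p})v^k\bar v^p=0$ for all $v$, and a polynomial in $v,\bar v$ vanishes identically only if its coefficients vanish. So all three conditions are equivalent to the classical K\"ahler condition $\partial_kg_{j\bar p}=\partial_jg_{k\bar p}$.
\end{example}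

\begin{example}[Minkowski norms]\label{ex:mink}
If $M=\mathbb C^n$ and $G=g(v)$ does not depend on $z$, we call $F$ a \emph{Minkowski norm}. Then $N^i_k=0$, and all three conditions hold. A Minkowski norm need not be Hermitian (Remark~\ref{rem:sharp}), so the K\"ahler condition alone does not force a Finsler metric to be Hermitian.
\end{example}

For the curvature, put $\delta_k=\partial_k-N^i_k\dot\partial_i$, $\delta_{\bar l}=\overline{\delta_l}$, and
\begin{equation}\label{eq:RAQ}
R^i_{k\bar l}=\delta_{\bar l}N^i_k,\qquad A_{k\bar l}=G_iR^i_{k\bar l},\qquad Q=A_{k\bar l}v^k\bar v^l .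
\end{equation}
The \emph{holomorphic curvature} of $F$ is $-2Q/G^2$. It is the largest Gaussian curvature at $z$ of the metrics that $F$ induces on holomorphic discs tangent to $v$ (see Lemma~\ref{lem:disc} and the paragraph after it).

\subsection*{The question}

Let $\Delta$ be the unit disc, $D\subset\mathbb C^n$ a bounded domain, and $\mathcal O(X,Y)$ the set of holomorphic maps $X\to Y$. The Kobayashi and Carath\'eodory metrics of $D$ are
\begin{align*}
F_K(z,v)&=\inf\{\lambda>0:\ \lambda\varphi'(0)=v \text{ for some }\varphi\in\mathcal O(\Delta,D)\text{ with }\varphi(0)=z\},\\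
F_C(z,v)&=\sup\{|df_z(v)|:\ f\in\mathcal O(D,\Delta),\ f(z)=0\}.
\end{align*}
Both are invariant under biholomorphisms, and on $\Delta$ both equal the Poincar\'e metric $|d\zeta|/(1-|\zeta|^2)$. (Multiplying $F$ by a constant does not change $N^i_k$, so the normalization does not affect the K\"ahler conditions.) We call $D$ \emph{strongly convex} if it is bounded and convex, with smooth boundary, and the real Hessian of a defining function is positive definite on the real tangent spaces of $\partial D$. By Lempert's theory, on a strongly convex domain $F_K=F_C$, and this common function $F$ is a smooth strongly pseudoconvex complex Finsler metric. These two facts are all that we use from that theory.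

It is known that $F$ is weakly K\"ahler on every strongly convex domain, and the following question is stated as open in \cite{KF}: \emph{is the Kobayashi metric of every strongly convex domain K\"ahler?}

There are reasons to expect a positive answer. On the unit ball $\mathbb B^n$ the metric $F$ is a Hermitian K\"ahler metric (Example~\ref{ex:ball}). Every strongly convex domain shares with the ball the weak K\"ahler property, an isometric copy of the Poincar\'e disc through each point in each direction, and the constant holomorphic curvature $-4$ (Lemma~\ref{lem:pair} and Proposition~\ref{prop:curv}). And at the center of a circular domain, the one point where $F$ is easy to compute, all $\Gamma^i_{j;k}$ vanish (Section~\ref{sec:circular}). Nevertheless the answer is negative in every dimension $n\ge2$.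

\subsection*{Results}

\begin{theorem}\label{thm:example}
For $n\ge2$ the Kobayashi metric of the strongly convex domain
\[
D_0=\{z\in\mathbb C^n:\ |z^1|^2+\dots+|z^n|^2+|z^1|^4<1\}
\]
is not K\"ahler; it is not K\"ahler on any neighborhood of the origin.
\end{theorem}

The mechanism has nothing to do with symmetry; it is a rigidity property of K\"ahler Finsler metrics.

\begin{theorem}\label{thm:rigid}
Let $F$ be a K\"ahler strongly pseudoconvex complex Finsler metric on a complex manifold $M$. Let $z_0\in M$ be a point where the holomorphic curvature does not depend on $v$ and is nonzero, that is, $Q(z_0,v)=\kappa\,G(z_0,v)^2$ for all $v\ne0$ with a constant $\kappa\ne0$. Then $F(z_0,\cdot)^2$ is a Hermitian quadratic form.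
\end{theorem}

Thus the constant curvature $-4$, listed above as a resemblance to the ball, is exactly what rules out the K\"ahler property for all other domains.

\begin{theorem}\label{thm:ball}
Let $D\subset\mathbb C^n$ be strongly convex and $F$ its Kobayashi metric. The following are equivalent:
\begin{itemize}
\item[(i)] $F$ is K\"ahler on $D$;
\item[(ii)] $F$ is K\"ahler on some nonempty open subset of $D$;
\item[(iii)] $F^2$ is Hermitian quadratic in $v$ over some nonempty open subset of $D$;
\item[(iv)] $D$ is biholomorphic to the unit ball $\mathbb B^n$.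
\end{itemize}
\end{theorem}

The symmetric matrix $(G_{ij})$ measures the failure of $G$ to be Hermitian (Lemma~\ref{lem:herm}). The idea is to differentiate the K\"ahler condition once in $\bar z$. The result is an overdetermined system for the curvature term $A_{k\bar l}$ on a single tangent space. It has two antiholomorphic indices, and contracting either with $\bar v$ gives a formula for $A_{k\bar l}$. The two formulas differ by $\kappa G\,G_{ik}G^{i\bar p}G_{\bar p\bar l}$, a nonzero multiple of the ``square'' of $(G_{ij})$. Section~\ref{sec:circular} carries this out by hand at the center of a circular domain and proves Theorem~\ref{thm:example}. Sections~\ref{sec:calculus} and~\ref{sec:rigid} treat a general point and prove Theorem~\ref{thm:rigid}. Sections~\ref{sec:kob} and~\ref{sec:ball} return to the Kobayashi metric and prove Theorem~\ref{thm:ball}.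

\section{Homogeneity and extremal discs}\label{sec:prelim}

\subsection*{Homogeneity}

A function $u(z,v)$ is \emph{$(p,q)$-homogeneous} if $u(z,\lambda v)=\lambda^p\bar\lambda^q u(z,v)$. Then $v^j\dot\partial_ju=pu$ and $\bar v^j\dot\partial_{\bar j}u=qu$ (Euler's identities); $\dot\partial_j$ lowers $p$ by one, and $\dot\partial_{\bar j}$ lowers $q$ by one. Since $G$ is $(1,1)$-homogeneous,
\begin{equation}\label{eq:hom}
G_iv^i=G,\qquad G_{ij}v^j=0,\qquad G_{i\bar j}v^i=G_{\bar j},\qquad G_{i\bar j}v^i\bar v^j=G,\qquad G^{i\bar p}G_{\bar p}=v^i .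
\end{equation}
Since $G$ is real, $G_{\bar p}=\overline{G_p}$ and $G_{\bar p\bar q}=\overline{G_{pq}}$, and the conjugates of \eqref{eq:hom} hold as well: $G_{\bar i\bar j}\bar v^j=0$, $G_{i\bar j}\bar v^j=G_i$, $G_iG^{i\bar p}=\bar v^p$. The functions $N^i_k$ are $(1,0)$-homogeneous.

\begin{lemma}\label{lem:herm}
If $G_{ij}(z_0,v)=0$ for all $v\ne0$, then $F$ is Hermitian at $z_0$.
\end{lemma}

\begin{proof}
At $z_0$ we have $\dot\partial_kG_{i\bar j}=\dot\partial_{\bar j}G_{ik}=0$ and $\dot\partial_{\bar k}G_{i\bar j}=\dot\partial_iG_{\bar j\bar k}=0$. So $G_{i\bar j}(z_0,\cdot)$ is constant on the connected set $\mathbb C^n\setminus\{0\}$, and $G=G_{i\bar j}v^i\bar v^j$.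
\end{proof}

The K\"ahler condition is easier to differentiate when it is written in terms of the $(2,0)$-homogeneous functions $C^i=N^i_kv^k$.

\begin{lemma}\label{lem:spray}
We have $(\Gamma^i_{j;k}-\Gamma^i_{k;j})v^k=\dot\partial_jC^i-2N^i_j$. In particular, $F$ is K\"ahler if and only if
\begin{equation}\label{eq:kahler}
\dot\partial_kC^i=2N^i_k .
\end{equation}
\end{lemma}

\begin{proof}
$\Gamma^i_{j;k}v^k=\dot\partial_j(N^i_kv^k)-N^i_j$, and $\Gamma^i_{k;j}v^k=v^k\dot\partial_kN^i_j=N^i_j$ by Euler's identity.
\end{proof}

\subsection*{Extremal discs and left inverses}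

Let $D$ be strongly convex and $F=F_K=F_C$. Composing with automorphisms of $\Delta$ turns the definitions of $F_K$ and $F_C$ into the inequalities
\begin{equation}\label{eq:SP}
F(\varphi(\zeta),\varphi'(\zeta))\le\frac1{1-|\zeta|^2},\qquad F(x,w)\ge\frac{|df_x(w)|}{1-|f(x)|^2}
\end{equation}
for all $\varphi\in\mathcal O(\Delta,D)$ and $f\in\mathcal O(D,\Delta)$. The equality $F_K=F_C$ lets us squeeze $F$ between these bounds. An \emph{extremal pair} is a pair $\varphi\in\mathcal O(\Delta,D)$, $f\in\mathcal O(D,\Delta)$ with $f\circ\varphi=\mathrm{id}_\Delta$. For $f\in\mathcal O(D,\Delta)$ put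
\[
W_f(x,w)=G(x,w)-\frac{|df_x(w)|^2}{(1-|f(x)|^2)^2}\ \ge0 .
\]

\begin{lemma}\label{lem:pair}
\textup{(a)} If $(\varphi,f)$ is an extremal pair, then $G(\varphi(\zeta),\varphi'(\zeta))=(1-|\zeta|^2)^{-2}$ and $W_f(\varphi(\zeta),\varphi'(\zeta))=0$ for all $\zeta\in\Delta$.

\textup{(b)} If $F(z,v)=1$, there is an extremal pair with $\varphi(0)=z$ and $\varphi'(0)=v$; then $f(z)=0$ and $df_z(v)=1$.
\end{lemma}

\begin{proof}
(a) Take $(x,w)=(\varphi(\zeta),\varphi'(\zeta))$ in \eqref{eq:SP}. Since $f(x)=\zeta$ and $df_x(w)=1$, the lower bound equals the upper bound.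

(b) By Montel's theorem a maximizing sequence for $F_C(z,v)$ has a subsequence converging to a holomorphic $f:D\to\overline\Delta$ with $f(z)=0$ and $|df_z(v)|=1$. The maximum principle gives $f(D)\subset\Delta$, and after a rotation $df_z(v)=1$. Since $D$ is bounded, a minimizing sequence for $F_K(z,v)$ has a subsequence converging to a holomorphic $\varphi:\Delta\to\overline D$ with $\varphi(0)=z$, $\varphi'(0)=v$. Suppose $\varphi(\zeta_0)\in\partial D$. By convexity there are a complex linear $\ell$ and $c\in\mathbb R$ with $\operatorname{Re}\ell<c$ on $D$ and $\operatorname{Re}\ell(\varphi(\zeta_0))=c$. The harmonic function $\operatorname{Re}\ell\circ\varphi\le c$ attains its maximum, so it is constant, which contradicts $\varphi(0)\in D$. Hence $\varphi(\Delta)\subset D$. The map $f\circ\varphi$ fixes $0$ with derivative $1$, so it is the identity by the Schwarz lemma.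
\end{proof}

Thus the explicit function $|df_x(w)|^2/(1-|f(x)|^2)^2$ touches $G$ from below along the lifted disc $(\varphi,\varphi')$. There the first derivatives of $W_f$ vanish and its Hessian is nonnegative. Most of what we need to know about the derivatives of the Kobayashi metric comes from this remark.

Call $D$ \emph{circular} if it is invariant under $z\mapsto e^{i\theta}z$. A circular strongly convex domain contains $0=\frac12(z+(-z))$. Its Minkowski functional $p(v)=\inf\{t>0:v/t\in D\}$ is a norm with $p(\lambda v)=|\lambda|p(v)$, and $D=\{p<1\}$, $\partial D=\{p=1\}$.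

\begin{lemma}\label{lem:circ}
Let $D$ be strongly convex and circular. If $p(v)=1$, there is a complex linear $\ell$ with $\ell(v)=1$ such that $\varphi(\zeta)=\zeta v$ and $f=\ell|_D$ form an extremal pair. Consequently $F(0,\cdot)=p$.
\end{lemma}

\begin{proof}
By the Hahn--Banach theorem there is a complex linear $\ell$ with $|\ell|\le p$ and $\ell(v)=1$. It maps $D$ into $\Delta$, the disc $\varphi$ lies in $D$, and $\ell(\zeta v)=\zeta$. Lemma~\ref{lem:pair}(a) at $\zeta=0$ gives $F(0,v)=1$.
\end{proof}

\begin{example}[The ball]\label{ex:ball}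
The Kobayashi metric of $\mathbb B^n$ is given by $F_{\mathbb B}^2=\partial_i\partial_{\bar j}u\;v^i\bar v^j$ with $u=-\log(1-|z|^2)$. Indeed, for $a\in\mathbb B^n$ there is an automorphism $\phi_a$ of $\mathbb B^n$ with $\phi_a(a)=0$ and $1-|\phi_a(z)|^2=(1-|a|^2)(1-|z|^2)/|1-\langle z,a\rangle|^2$. So $u\circ\phi_a-u$ is pluriharmonic, and both sides are invariant under $\phi_a$; at $z=0$ both equal $|v|^2$, by Lemma~\ref{lem:circ}. Since $g_{j\bar p}=\partial_j\partial_{\bar p}u$ satisfies $\partial_kg_{j\bar p}=\partial_jg_{k\bar p}$, this metric is K\"ahler.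
\end{example}

\section{The center of a circular domain}\label{sec:circular}

\begin{proposition}\label{prop:circ}
Let $D$ be strongly convex and circular, with Minkowski functional $p$. If the Kobayashi metric of $D$ is K\"ahler on a neighborhood of $0$, then $p^2$ is a Hermitian quadratic form.
\end{proposition}

Write $g(v)=G(0,v)=p(v)^2$, with subscripts denoting derivatives as for $G$. Since $z\mapsto-z$ is an automorphism of $D$, we have $G(-z,v)=G(-z,-v)=G(z,v)$. Hence $\partial_kG(0,v)=0$ for all $v$, and so $N^i_k(0,v)=0$ and $\Gamma^i_{j;k}(0,v)=0$. The K\"ahler condition at the origin itself therefore holds for every circular domain and says nothing about $g$. The information is in its first derivative.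

\subsection*{The differentiated K\"ahler condition}

At the origin $\delta_{\bar l}=\partial_{\bar l}$, so $R^i_{k\bar l}=\partial_{\bar l}N^i_k$. Apply $\partial_{\bar l}$ to $G_{i\bar r}N^i_k=\partial_kG_{\bar r}$ at $z=0$; this gives $g_{i\bar r}R^i_{k\bar l}=\dot\partial_{\bar r}\partial_k\partial_{\bar l}G$. Contraction with $\bar v^r$ shows that $A_{k\bar l}=g_iR^i_{k\bar l}=\partial_k\partial_{\bar l}G(0,v)$, the complex Hessian of $G$ in $z$. So, at $z=0$,
\[
g_{i\bar r}R^i_{k\bar l}=\dot\partial_{\bar r}A_{k\bar l},\qquad g_{i\bar r}S^i_{\bar l}=\dot\partial_{\bar r}a_{\bar l},\qquad\text{where } a_{\bar l}=A_{k\bar l}v^k,\quad S^i_{\bar l}=R^i_{k\bar l}v^k=\partial_{\bar l}C^i .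
\]
If \eqref{eq:kahler} holds near $0$, we may apply $\partial_{\bar l}$ to it and obtain $\dot\partial_kS^i_{\bar l}=2R^i_{k\bar l}$, that is,
\begin{equation}\label{eq:model}
2\dot\partial_{\bar r}A_{k\bar l}=g_{i\bar r}\,\dot\partial_kS^i_{\bar l}.
\end{equation}
This is a system for the functions $A_{k\bar l}(v)$ on the tangent space at $0$. We do not know $A_{k\bar l}$, but the right side involves only its contraction $a_{\bar l}$, and this we can compute.

\subsection*{The contraction $a_{\bar l}$}

We claim that $a_{\bar l}=2g\,g_{\bar l}$. Both sides are $(2,1)$-homogeneous, so let $g(v)=1$ and take $\ell(w)=\ell_kw^k$ from Lemma~\ref{lem:circ}. The function $w\mapsto W_\ell(0,w)=g(w)-|\ell(w)|^2$ has a minimum at $w=v$, so $g_k(v)=\ell_k\overline{\ell(v)}=\ell_k$. The function $z\mapsto W_\ell(z,v)=G(z,v)-(1-|\ell(z)|^2)^{-2}$ is nonnegative and vanishes on the disc $z=\zeta v$. So its complex Hessian at $0$, namely $H_{k\bar l}=A_{k\bar l}-2\ell_k\overline{\ell_l}$, is positive semidefinite and satisfies $H_{k\bar l}v^k\bar v^l=0$. The Cauchy--Schwarz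 inequality for semidefinite forms gives $H_{k\bar l}v^k=0$, that is, $a_{\bar l}=2\overline{\ell_l}=2g_{\bar l}$.

\subsection*{Two contractions}

It remains to exploit \eqref{eq:model}. The computation takes place on one tangent space and is local in $v$. We allow a general constant $\kappa$ and a defect $E$ in \eqref{eq:model}, because this costs nothing and is what Section~\ref{sec:rigid} needs; at present $\kappa=2$ and $E=0$.

\begin{lemma}\label{lem:two}
Let $g$ be the square of a Minkowski norm on $\mathbb C^n$, let $U\subset\mathbb C^n\setminus\{0\}$ be open, and let $A_{k\bar l}$ be smooth functions on $U$ with $A_{k\bar l}=\overline{A_{l\bar k}}$ and $\bar v^r\dot\partial_{\bar r}A_{k\bar l}=A_{k\bar l}$. Put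
\[
a_{\bar l}=A_{k\bar l}v^k,\qquad S^i_{\bar l}=g^{i\bar r}\dot\partial_{\bar r}a_{\bar l},\qquad E_{k\bar l\bar r}=2\dot\partial_{\bar r}A_{k\bar l}-g_{i\bar r}\dot\partial_kS^i_{\bar l},
\]
and assume $E_{k\bar l\bar r}\bar v^r=0$.
\begin{itemize}
\item[(a)] We have $2A_{k\bar l}=\dot\partial_ka_{\bar l}-g_{ik}S^i_{\bar l}$.
\item[(b)] If $a_{\bar l}=\kappa g\,g_{\bar l}$ on $U$ with $\kappa\in\mathbb R$, then $\kappa g\;g_{ik}g^{i\bar p}g_{\bar p\bar r}=E_{k\bar l\bar r}\bar v^l$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) This is the contraction with $\bar v^r$. It gives $2A_{k\bar l}=g_i\dot\partial_kS^i_{\bar l}=\dot\partial_k(g_iS^i_{\bar l})-g_{ik}S^i_{\bar l}$, and $g_iS^i_{\bar l}=\bar v^r\dot\partial_{\bar r}a_{\bar l}=a_{\bar l}$.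

(b) Put $\Theta_{k\bar r}=g_kg_{\bar r}+g\,g_{k\bar r}=\dot\partial_k(g\,g_{\bar r})=\dot\partial_{\bar r}(g\,g_k)$ and $B^i_{\bar l}=g^{i\bar p}g_{\bar p\bar l}$, so that $B^i_{\bar l}\bar v^l=0$. From $a_{\bar l}=\kappa g\,g_{\bar l}$ and \eqref{eq:hom},
\[
S^i_{\bar l}=\kappa g^{i\bar r}(g_{\bar r}g_{\bar l}+g\,g_{\bar r\bar l})=\kappa\,(v^ig_{\bar l}+gB^i_{\bar l}),\qquad \bar v^lS^i_{\bar l}=\kappa g\,v^i .
\]
Since $g_{ik}v^i=0$, part (a) gives the first formula for $A$:
\begin{equation}\label{eq:first}
2A_{k\bar r}=\kappa\Theta_{k\bar r}-\kappa g\,g_{ik}B^i_{\bar r}.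
\end{equation}
Now contract the definition of $E$ with $\bar v^l$. By Hermitian symmetry $A_{k\bar l}\bar v^l=\overline{a_{\bar k}}=\kappa g\,g_k$, so
\[
\bar v^l\dot\partial_{\bar r}A_{k\bar l}=\dot\partial_{\bar r}(\kappa g\,g_k)-A_{k\bar r}=\kappa\Theta_{k\bar r}-A_{k\bar r},
\]
while
\[
g_{i\bar r}\,\bar v^l\dot\partial_kS^i_{\bar l}=g_{i\bar r}\dot\partial_k(\kappa g\,v^i)=\kappa\,(g_kg_{\bar r}+g\,g_{k\bar r})=\kappa\Theta_{k\bar r}.
\]
This gives the second formula, $2A_{k\bar r}=\kappa\Theta_{k\bar r}-E_{k\bar l\bar r}\bar v^l$. Compare it with \eqref{eq:first}.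
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:circ}]
The functions $A_{k\bar l}=\partial_k\partial_{\bar l}G(0,\cdot)$ are Hermitian symmetric and $(1,1)$-homogeneous, $E=0$ by \eqref{eq:model}, and $a_{\bar l}=2g\,g_{\bar l}$. Lemma~\ref{lem:two}(b) gives $g_{ik}g^{i\bar p}\overline{g_{pr}}=0$. For $r=k$ the left side is the value of the positive definite form $\xi\mapsto g^{i\bar p}\xi_i\overline{\xi_p}$ at $\xi_i=g_{ik}$. Hence $g_{ik}=0$, and Lemma~\ref{lem:herm} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}]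
Let $\rho=|z|^2+|z^1|^4-1$. Its real Hessian is at least $2\,\mathrm{Id}$, because $|z^1|^4$ is convex, and its radial derivative is positive away from $0$. So $D_0=\{\rho<0\}\subset\mathbb B^n$ is strongly convex, and it is circular. By Proposition~\ref{prop:circ} it suffices to show that $p^2$ is not a Hermitian form. Suppose it is. Since $D_0$ is invariant under $z^1\mapsto e^{i\theta}z^1$, the restriction to the first two coordinates has no mixed term: $p(x,y,0,\dots,0)^2=\alpha|x|^2+\beta|y|^2$. Since $(0,1,0,\dots,0)\in\partial D_0$, we get $\beta=1$. For each small $x$ choose $y$ with $|y|^2=1-|x|^2-|x|^4$. Then $(x,y,0,\dots,0)\in\partial D_0$, so $\alpha|x|^2+|y|^2=1$, and $(\alpha-1)|x|^2=|x|^4$ for all small $x$, which is impossible.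
\end{proof}

\section{Horizontal derivatives and curvature}\label{sec:calculus}

Let $F$ now be any strongly pseudoconvex complex Finsler metric. At a general point $N^i_k$ does not vanish, and for a metric that is not Hermitian no change of coordinates is at hand to remove it. The remedy is to replace $\partial_{\bar l}$ by $\delta_{\bar l}$, which annihilates $G_i$. The price is that $\delta_{\bar l}$ does not commute with derivatives in $v$. With $M^i_{k\bar p}=\dot\partial_{\bar p}N^i_k$, the definition $\delta_{\bar l}=\partial_{\bar l}-\overline{N^m_l}\,\dot\partial_{\bar m}$ gives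
\begin{equation}\label{eq:comm}
\delta_{\bar l}\dot\partial_k=\dot\partial_k\delta_{\bar l}+\overline{M^m_{l\bar k}}\,\dot\partial_{\bar m},\qquad
\delta_{\bar l}\dot\partial_{\bar p}=\dot\partial_{\bar p}\delta_{\bar l}+\overline{\Gamma^m_{p;l}}\,\dot\partial_{\bar m}.
\end{equation}
For a Hermitian metric $N^i_k$ is linear in $v$, so $M^i_{k\bar p}=0$.

\begin{lemma}\label{lem:ids}
The following identities hold.
\begin{itemize}
\item[(a)] $\delta_{\bar l}G_i=0$ and $G_iN^i_k=\partial_kG$, that is, $\delta_kG=0$.
\item[(b)] $G_iM^i_{k\bar p}=0$.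
\item[(c)] $A_{k\bar l}=\partial_k\partial_{\bar l}G-G_{i\bar m}N^i_k\overline{N^m_l}$. Hence $A_{k\bar l}=\overline{A_{l\bar k}}$, the functions $A_{k\bar l}$ are $(1,1)$-homogeneous, and $Q$ is real and $(2,2)$-homogeneous.
\item[(d)] $\dot\partial_{\bar p}A_{k\bar l}=G_{i\bar p}R^i_{k\bar l}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The definition of $N$ says $G_{i\bar p}N^i_k=\partial_kG_{\bar p}$, that is, $\delta_kG_{\bar p}=0$. Conjugation gives the first identity, and contraction with $\bar v^p$ gives the second.

(b) Apply $\dot\partial_{\bar p}$ to $G_iN^i_k=\partial_kG$; this gives $G_{i\bar p}N^i_k+G_iM^i_{k\bar p}=\partial_kG_{\bar p}$, and the first term equals the right side.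

(c) By (a), $A_{k\bar l}=\delta_{\bar l}(G_iN^i_k)=\delta_{\bar l}\partial_kG=\partial_k\partial_{\bar l}G-\overline{N^m_l}\,\partial_kG_{\bar m}$, and $\partial_kG_{\bar m}=G_{i\bar m}N^i_k$.

(d) By the second formula in \eqref{eq:comm},
\[
\dot\partial_{\bar p}A_{k\bar l}=G_{i\bar p}R^i_{k\bar l}+G_i\,\delta_{\bar l}M^i_{k\bar p}-\overline{\Gamma^m_{p;l}}\,G_iM^i_{k\bar m}.
\]
The last term vanishes by (b), and the middle term is $\delta_{\bar l}(G_iM^i_{k\bar p})=0$ by (a) and (b).
\end{proof}

The next lemma gives $Q$ its geometric meaning.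

\begin{lemma}\label{lem:disc}
Let $\varphi$ be a holomorphic map from an open subset of $\mathbb C$ to a coordinate chart, with $\varphi'\ne0$. Put $\gamma=G(\varphi,\varphi')$ and $X^i=\varphi''^i+C^i(\varphi,\varphi')$. Then, with all functions of $(z,v)$ evaluated at $(\varphi,\varphi')$, we have $\partial_\zeta\gamma=G_iX^i$ and
\[
\partial_\zeta\partial_{\bar\zeta}\log\gamma=\frac QG+\frac1G\Big(G_{i\bar m}X^i\bar X^m-\frac{|G_iX^i|^2}G\Big)\ \ge\ \frac QG ,
\]
with equality at a point if and only if $X\in\mathbb C\varphi'$ there.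
\end{lemma}

\begin{proof}
Let $v=\varphi'$. For a smooth function $u(z,v)$ the chain rule gives $\partial_\zeta[u(\varphi,\varphi')]=v^k\partial_ku+\varphi''^i\dot\partial_iu=v^k\delta_ku+X^i\dot\partial_iu$ and, by conjugation, $\partial_{\bar\zeta}[u(\varphi,\varphi')]=\bar v^l\delta_{\bar l}u+\bar X^m\dot\partial_{\bar m}u$. Lemma~\ref{lem:ids}(a) gives $\partial_\zeta\gamma=G_iX^i$ and $\partial_{\bar\zeta}G_i=G_{i\bar m}\bar X^m$. Since $\varphi'$ and $\varphi''$ are holomorphic, $\partial_{\bar\zeta}X^i=(\bar v^lR^i_{k\bar l}+\bar X^mM^i_{k\bar m})v^k$. By Lemma~\ref{lem:ids}(b),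
\[
\partial_{\bar\zeta}\partial_\zeta\gamma=G_{i\bar m}X^i\bar X^m+Q .
\]
The formula follows from $\partial\bar\partial\log\gamma=\gamma^{-1}\partial\bar\partial\gamma-\gamma^{-2}|\partial\gamma|^2$. The bracket equals $\langle X,X\rangle_v-|\langle X,v\rangle_v|^2/\langle v,v\rangle_v$, so the inequality and its equality case are those of Cauchy--Schwarz.
\end{proof}

The Gaussian curvature of $\gamma|d\zeta|^2$ is $-2\gamma^{-1}\partial_\zeta\partial_{\bar\zeta}\log\gamma$, which is at most $-2Q/G^2$. The disc
\begin{equation}\label{eq:osc}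
\psi(\zeta)=z+\zeta v-\tfrac12\zeta^2C(z,v)
\end{equation}
has $X(0)=0$ and attains this bound at $\zeta=0$. This is the description of the holomorphic curvature given in the introduction; it also shows that $Q$ does not depend on the coordinates.

\section{Proof of Theorem~\ref{thm:rigid}}\label{sec:rigid}

Compared with the center of a circular domain there are two new difficulties. The commutator \eqref{eq:comm} produces a defect $E$ in the differentiated K\"ahler condition; Step~1 computes it and finds a second identity that removes it in the end. And the hypothesis gives only the scalar $Q=a_{\bar l}\bar v^l$, not $a_{\bar l}$ itself; Step~2 recovers $a_{\bar l}$ on the set of directions where $(G_{ij})$ is not too large, and a connectedness argument shows that this set contains all directions.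

\subsection*{Step 1: consequences of the K\"ahler condition}

Put $L^i_{\bar m}=\dot\partial_{\bar m}C^i=M^i_{k\bar m}v^k$. By Lemma~\ref{lem:ids}(b), $G_iL^i_{\bar m}=0$. By \eqref{eq:kahler}, $\dot\partial_kL^i_{\bar m}=2M^i_{k\bar m}$, so $G_i\dot\partial_kL^i_{\bar m}=0$ as well. Applying $\dot\partial_k$ to $G_iL^i_{\bar m}=0$ therefore gives
\begin{equation}\label{eq:GL}
G_{ik}L^i_{\bar m}=0 .
\end{equation}
As before let $a_{\bar l}=A_{k\bar l}v^k$ and $S^i_{\bar l}=R^i_{k\bar l}v^k=\delta_{\bar l}C^i$. Contracting Lemma~\ref{lem:ids}(d) with $v^k$ gives $G_{i\bar r}S^i_{\bar l}=\dot\partial_{\bar r}a_{\bar l}$, so $S$ agrees with the quantity of that name in Lemma~\ref{lem:two}. Apply $\delta_{\bar l}$ to \eqref{eq:kahler}; this uses the K\"ahler condition on a neighborhood of $z_0$. By the first formula in \eqref{eq:comm}, $2R^i_{k\bar l}=\dot\partial_kS^i_{\bar l}+\overline{M^m_{l\bar k}}L^i_{\bar m}$. Multiply by $G_{i\bar r}$ and use Lemma~\ref{lem:ids}(d) again. The defect of Lemma~\ref{lem:two} is thus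
\begin{equation}\label{eq:E}
E_{k\bar l\bar r}=G_{i\bar r}L^i_{\bar m}\overline{M^m_{l\bar k}},\qquad\text{so}\qquad E_{k\bar l\bar r}\bar v^r=0,\qquad E_{k\bar l\bar r}\bar v^l=G_{i\bar r}L^i_{\bar m}\overline{L^m_{\bar k}} .
\end{equation}
From now on $z=z_0$ is fixed, and Lemma~\ref{lem:two} applies with $g=G(z_0,\cdot)$. The constant $\kappa$ is real because $Q$ is.

\subsection*{Step 2: $a_{\bar l}=\kappa G\,G_{\bar l}$ where $(G_{ij})$ is small}

Since $a_{\bar l}\bar v^l=\kappa G^2$, we have $\bar v^l\dot\partial_ka_{\bar l}=2\kappa G\,G_k$ and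
\[
\bar v^lS^i_{\bar l}=G^{i\bar p}\,\bar v^l\dot\partial_{\bar p}a_{\bar l}=G^{i\bar p}(2\kappa G\,G_{\bar p}-a_{\bar p})=2\kappa G\,v^i-G^{i\bar p}a_{\bar p}.
\]
Contract Lemma~\ref{lem:two}(a) with $\bar v^l$. Using $A_{k\bar l}\bar v^l=\overline{a_{\bar k}}$ and $G_{ik}v^i=0$, we get $2\overline{a_{\bar k}}=2\kappa G\,G_k+G_{ik}G^{i\bar p}a_{\bar p}$. Define the vector $w$ by $a_{\bar p}=\kappa G\,G_{\bar p}+G_{i\bar p}w^i$; we want to show $w=0$. Since $G^{i\bar p}a_{\bar p}=\kappa G\,v^i+w^i$ and $\overline{a_{\bar k}}=\kappa G\,G_k+G_{k\bar m}\bar w^m$, the last identity becomes $2G_{k\bar m}\bar w^m=G_{ik}w^i$. Contracting with $w^k$,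
\begin{equation}\label{eq:w}
2\,G_{k\bar m}w^k\bar w^m=G_{ik}w^iw^k .
\end{equation}
This suggests measuring $(G_{ij})$ against $(G_{i\bar j})$. Fix a Euclidean norm $|\cdot|$ on $T^{1,0}_{z_0}M=\mathbb C^n$ and put
\[
h(v)=\max_{|\xi|=1}\frac{|G_{ij}(z_0,v)\xi^i\xi^j|}{G_{i\bar j}(z_0,v)\xi^i\bar\xi^j},\qquad U=\{v\ne0:\ h(v)<2\}.
\]
The function $h$ is continuous, being the maximum over a fixed compact set of a continuous function of $(v,\xi)$, so $U$ is open. Moreover $h(v)=0$ if and only if the symmetric matrix $(G_{ij}(z_0,v))$ vanishes. On $U$, \eqref{eq:w} forces $w=0$.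

\subsection*{Step 3: $h=0$ on $U$}

By Step~2, Lemma~\ref{lem:two}(b) applies on the open set $U$, and with \eqref{eq:E} it gives
\begin{equation}\label{eq:key}
\kappa G\;G_{ik}G^{i\bar p}G_{\bar p\bar r}=G_{i\bar r}L^i_{\bar m}\overline{L^m_{\bar k}} .
\end{equation}
The case $n=2$ shows how \eqref{eq:GL} and \eqref{eq:key} work together. Fix $v\in U$ and choose linear coordinates in which $G_{i\bar j}(z_0,v)=\delta_{ij}$ and $v=(F,0)$. Then $G_{ij}v^j=0$, $G_iL^i_{\bar m}=0$ and $L^i_{\bar m}\bar v^m=0$ leave only the entries $s=G_{22}$ and $\lambda=L^2_{\bar2}$. The two identities read $s\lambda=0$ and $\kappa G|s|^2=|\lambda|^2$, so $\kappa G|s|^4=|s\lambda|^2=0$ and $s=0$.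

In general, multiply \eqref{eq:key} by $G_{jq}G^{j\bar r}$ and sum. The right side becomes $G_{iq}L^i_{\bar m}\overline{L^m_{\bar k}}$, which vanishes by \eqref{eq:GL}. Since $\kappa G\ne0$,
\[
G_{ik}\,G^{i\bar p}\,G_{\bar p\bar r}\,G^{j\bar r}\,G_{jq}=0 .
\]
This identity keeps its form under linear changes of basis. For fixed $v\in U$ choose a basis with $G_{i\bar j}(z_0,v)=\delta_{ij}$, and let $\sigma=(G_{ij})$. Then $\sigma\bar\sigma\sigma=0$, and $\bar\sigma=\sigma^*$ because $\sigma$ is symmetric. So $(\sigma^*\sigma)^2=0$, the Hermitian matrix $\sigma^*\sigma$ vanishes, and $\sigma=0$.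

\subsection*{Step 4: $U$ is nonempty, and the conclusion}

We look at a point where the unit sphere of $F$ touches a Euclidean sphere from inside. Let $v_0$ maximize $|v|$ on the compact set $\{G(z_0,\cdot)=1\}$, and let $r_0=|v_0|$. By homogeneity $G(z_0,v)-|v|^2/r_0^2\ge0$ for all $v$, with equality at $v_0$. The second derivative along the real line $t\mapsto v_0+t\xi$ is therefore nonnegative at $t=0$:
\[
\operatorname{Re}(G_{ij}\xi^i\xi^j)+G_{i\bar j}\xi^i\bar\xi^j\ \ge\ |\xi|^2/r_0^2 .
\]
Replacing $\xi$ by $e^{i\theta}\xi$ we can make the first term equal to $-|G_{ij}\xi^i\xi^j|$. Hence $h(v_0)\le1$ and $v_0\in U$.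

By Step~3, $U=\{h=0\}$. This set is open, closed and nonempty in the connected set $\mathbb C^n\setminus\{0\}$. So $G_{ij}(z_0,\cdot)\equiv0$, and Lemma~\ref{lem:herm} completes the proof of Theorem~\ref{thm:rigid}. \qed

\section{The Kobayashi metric along extremal discs}\label{sec:kob}

Let $D$ be strongly convex and $F$ its Kobayashi metric.

\begin{proposition}\label{prop:curv}
We have $Q=2G^2$ on $D$; the holomorphic curvature is the constant $-4$.
\end{proposition}

\begin{proof}
By homogeneity we may assume $F(z,v)=1$. Let $(\varphi,f)$ be the extremal pair of Lemma~\ref{lem:pair}(b). The disc gives an upper bound: by Lemma~\ref{lem:disc}, $Q\le\partial_\zeta\partial_{\bar\zeta}\big(-2\log(1-|\zeta|^2)\big)\big|_{\zeta=0}=2$. The left inverse gives a lower bound. Let $\psi$ be the disc \eqref{eq:osc}, for which $\partial_\zeta\partial_{\bar\zeta}\log G(\psi,\psi')|_0=Q$, and let $\eta=f\circ\psi$, so $\eta(0)=0$, $\eta'(0)=1$. Near $0$ the function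
\[
u=\log G(\psi,\psi')-\log|\eta'|^2+2\log(1-|\eta|^2)
\]
is nonnegative because $W_f\ge0$, and $u(0)=0$. Since $\log|\eta'|^2$ is harmonic near $0$, we get $0\le\partial_\zeta\partial_{\bar\zeta}u(0)=Q-2|\eta'(0)|^2=Q-2$.
\end{proof}

Theorem~\ref{thm:rigid} now applies at every point with $\kappa=2$.

\begin{corollary}\label{cor:herm}
If $F$ is K\"ahler on an open set $V\subset D$, then $F$ is Hermitian at every point of $V$.
\end{corollary}

The equality case of Lemma~\ref{lem:disc} yields a differential equation for extremal discs.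

\begin{lemma}\label{lem:geod}
Let $\varphi$ be a holomorphic map from a disc $\{|\zeta|<\varepsilon\}\subset\Delta$ to $D$ with $G(\varphi,\varphi')=(1-|\zeta|^2)^{-2}$. Then
\[
\varphi''=-C(\varphi,\varphi')+\frac{2\bar\zeta}{1-|\zeta|^2}\,\varphi' ,
\]
and $\varphi$ is determined by $\varphi(0)$ and $\varphi'(0)$.
\end{lemma}

\begin{proof}
Here $\partial_\zeta\partial_{\bar\zeta}\log\gamma=2(1-|\zeta|^2)^{-2}=2\gamma=Q/G$, so Lemma~\ref{lem:disc} gives $X=\mu\varphi'$, with $\mu=G_iX^i/G=\partial_\zeta\log\gamma=2\bar\zeta/(1-|\zeta|^2)$. For real $\zeta=t$ this is a second order ordinary differential equation for $t\mapsto\varphi(t)$ whose right side is smooth in $(t,\varphi,\varphi')$ for $\varphi'\ne0$. Uniqueness for the initial value problem determines $\varphi$ on a real interval, and the identity theorem determines it on the disc.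
\end{proof}

The next statement is the known fact recalled in the introduction. We include a proof, since it is short with the tools at hand.

\begin{lemma}\label{lem:weak}
The metric $F$ is weakly K\"ahler.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:spray} and Lemma~\ref{lem:ids}(a) we must show $G_i\dot\partial_jC^i=2\partial_jG$. Since $G_iC^i=v^k\partial_kG$, the left side equals $\partial_jG+v^k\partial_kG_j-G_{ij}C^i$. So the claim is
\begin{equation}\label{eq:EL}
v^k\partial_kG_j-G_{ij}C^i=\partial_jG .
\end{equation}
Let $F(z,v)=1$, let $(\varphi,f)$ be as in Lemma~\ref{lem:pair}(b), and write $f_j=\partial_jf$, $f_{jk}=\partial_j\partial_kf$. The first derivatives of $W_f$ vanish at $(\varphi,\varphi')$, where $f=\zeta$ and $df(\varphi')=1$. The derivatives in $w$ give $G_j(\varphi,\varphi')=f_j(\varphi)(1-|\zeta|^2)^{-2}$ for all $\zeta$, and the derivatives in $x$ at $\zeta=0$ give $\partial_jG(z,v)=f_{jk}(z)v^k$. Apply $\partial_\zeta$ to the first identity at $\zeta=0$: $v^k\partial_kG_j+G_{ij}\varphi''^i(0)=f_{jk}(z)v^k$. Since $\varphi''(0)=-C(z,v)$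 by Lemma~\ref{lem:geod}, this is \eqref{eq:EL}.
\end{proof}

\begin{remark}[The hypotheses of Theorem~\ref{thm:rigid}]\label{rem:sharp}
Let $n\ge2$ and let $p$ be the Minkowski functional of $D_0$, so that $p^2$ is not Hermitian.

(1) The condition $\kappa\ne0$ is used in Step~3 and is necessary. Since $p=F(0,\cdot)$ for the Kobayashi metric $F$ of $D_0$, the function $p$ is a Minkowski norm on $\mathbb C^n$ in the sense of Example~\ref{ex:mink}. It is K\"ahler with $Q=0$.

(2) ``K\"ahler'' cannot be weakened to ``weakly K\"ahler'': the Kobayashi metric of $D_0$ is weakly K\"ahler with $Q=2G^2$, but it is not Hermitian at $0$. The proof shows what is lost. Applying $\delta_{\bar l}$ to the weak condition $G_i(\dot\partial_kC^i-2N^i_k)=0$ still gives $E_{k\bar l\bar r}\bar v^r=0$, but neither \eqref{eq:GL} nor the formula for $E_{k\bar l\bar r}\bar v^l$ is available.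

(3) The same example shows that the K\"ahler condition at the single point $z_0$ is not enough, since $\Gamma^i_{j;k}(0,v)=0$.
\end{remark}

\section{Characterization of the ball}\label{sec:ball}

We prove Theorem~\ref{thm:ball}. If $D$ is biholomorphic to $\mathbb B^n$, then $F$ is the pullback of the Hermitian K\"ahler metric of Example~\ref{ex:ball}, so (iv) implies (i). The implication (i)$\Rightarrow$(ii) is trivial, and (ii)$\Rightarrow$(iii) is Corollary~\ref{cor:herm}. It remains to prove (iii)$\Rightarrow$(iv). Let $G=g_{i\bar j}(z)v^i\bar v^j$ over an open set $V\subset D$, and fix $z_0\in V$. The hypothesis is local and the conclusion is global. We first find a local isometry from the ball, and then extend it along the extremal discs through $z_0$, which are defined on all of $\Delta$.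

\subsection*{A local isometry}

By Lemma~\ref{lem:weak} and Example~\ref{ex:herm}, $g$ is a K\"ahler metric on $V$ in the classical sense. Inserting $N^i_k=g^{i\bar q}\partial_kg_{j\bar q}v^j$ into Lemma~\ref{lem:ids}(c) gives
\[
Q=K_{j\bar pk\bar l}\,v^j\bar v^pv^k\bar v^l,\qquad K_{j\bar pk\bar l}=\partial_k\partial_{\bar l}g_{j\bar p}-g^{m\bar q}\,\partial_kg_{j\bar q}\,\partial_{\bar l}g_{m\bar p}.
\]
The K\"ahler condition makes $K$ symmetric in $(j,k)$ and in $(p,l)$. The tensor $g_{j\bar p}g_{k\bar l}+g_{k\bar p}g_{j\bar l}$ has the same symmetries and yields the polynomial $2G^2$. A tensor with these symmetries is determined by its polynomial, so Proposition~\ref{prop:curv} gives $K_{j\bar pk\bar l}=g_{j\bar p}g_{k\bar l}+g_{k\bar p}g_{j\bar l}$.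

Recall that for a K\"ahler metric the Levi-Civita connection $\nabla$ of the underlying Riemannian metric preserves the complex structure $J$; extended complex linearly, it satisfies $\nabla_{\partial_k}\partial_j=\Gamma^i_{j;k}\partial_i$ and $\nabla_{\partial_{\bar l}}\partial_j=0$, and its curvature $\mathcal R$ is determined by the components $\mathcal R(\partial_k,\partial_{\bar l})\partial_j=-\partial_{\bar l}\Gamma^i_{j;k}\,\partial_i$. Since $g_{i\bar p}\,\partial_{\bar l}\Gamma^i_{j;k}=K_{j\bar pk\bar l}$, we obtain
\[
\mathcal R(\partial_k,\partial_{\bar l})\partial_j=-g_{k\bar l}\,\partial_j-g_{j\bar l}\,\partial_k .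
\]
The same formula holds for the metric $g_{\mathbb B}$ of the ball, which is itself a strongly convex domain satisfying (iii). In both cases $\mathcal R$ is given by one universal expression in the parallel tensors $g$ and $J$. So $\nabla\mathcal R=0$, and a complex linear isometry $T_0\mathbb B^n\to T_{z_0}D$ carries one curvature tensor to the other. We use \cite[Theorem~VI.7.4]{KN}: for torsion-free connections with parallel curvature, a linear isomorphism of tangent spaces that preserves the curvature is the differential of a local affine isomorphism. Let $\psi$ be this affine isomorphism, restricted to a small ball about $0$. The pullbacks of $g$ and $J$ under $\psi$ are parallel for the connection of the ball and agree with $g_{\mathbb B}$ and $J$ at $0$, hence on the small ball. Thus there are $\varepsilon\in(0,1]$ and a biholomorphism $\psi$ from $\{|x|<\varepsilon\}$ onto a neighborhood of $z_0$ in $V$ with $\psi(0)=z_0$ and $F(\psi(x),d\psi_x(w))=F_{\mathbb B}(x,w)$.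

\subsection*{Extension along extremal discs}

For $|w|=1$ we have $F(z_0,d\psi_0(w))=|w|=1$. Let $(\varphi_w,f_w)$ be an extremal pair with $\varphi_w(0)=z_0$ and $\varphi_w'(0)=d\psi_0(w)$. The disc $\zeta\mapsto\psi(\zeta w)$, $|\zeta|<\varepsilon$, has the same initial data, and along it $F$ equals $F_{\mathbb B}(\zeta w,w)=1/(1-|\zeta|^2)$, by Lemmas~\ref{lem:circ} and~\ref{lem:pair}(a) for the ball. Lemma~\ref{lem:geod} gives $\varphi_w(\zeta)=\psi(\zeta w)$ for $|\zeta|<\varepsilon$.

Let $\psi=\sum_kP_k$ be the expansion of $\psi$ at $0$ into homogeneous polynomial maps $P_k$ of degree $k$. Then $\sum_kP_k(w)\zeta^k$ is the Taylor series of $\varphi_w$. If $D\subset\{|z|<r\}$, Cauchy's estimates for $\varphi_w$ on $\Delta$ give $|P_k(w)|\le r$ for $|w|=1$, so $|P_k(x)|\le r|x|^k$. Hence $\Psi=\sum_kP_k$ converges locally uniformly on $\mathbb B^n$. It is a holomorphic map that extends $\psi$ and satisfies $\Psi(\zeta w)=\varphi_w(\zeta)\in D$ for $|w|=1$, $\zeta\in\Delta$.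

\subsection*{$\Psi$ is proper}

The left inverses control the fibers: $f_w(z_0)=0$ and $f_w(\Psi(\zeta w))=\zeta$. First, $\Psi(x)=z_0$ only for $x=0$. Next, let $K\subset D$ be compact and
\[
s=\sup\{|f(z)|:\ z\in K,\ f\in\mathcal O(D,\Delta),\ f(z_0)=0\}.
\]
Then $s<1$: otherwise Montel's theorem gives a holomorphic $f:D\to\overline\Delta$ with $f(z_0)=0$ and $|f(z)|=1$ for some $z\in K$, against the maximum principle. So $\Psi^{-1}(K)$ is a closed subset of $\{|x|\le s\}$, and $\Psi:\mathbb B^n\to D$ is proper.

\subsection*{$\Psi$ is biholomorphic}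

A proper holomorphic map may be branched, so we count preimages away from the branch locus and then show that this locus is empty. We use three standard facts: the image of an analytic set under a proper holomorphic map is analytic (Remmert's proper mapping theorem); in a connected complex manifold, the complement of an analytic set that is not the whole manifold is open, dense and connected; and a bounded holomorphic function on such a complement extends holomorphically to the manifold (Riemann's extension theorem).

Let $Z=\{x\in\mathbb B^n:\det d\Psi_x=0\}$. It is analytic, and $0\notin Z$ since $d\Psi_0=d\psi_0$ is invertible. Then $\Psi(Z)$ is analytic in $D$, and $z_0\notin\Psi(Z)$ because $\Psi^{-1}(z_0)=\{0\}$. So $\Omega=D\setminus\Psi(Z)$ is open, dense and connected, and contains $z_0$.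

For $y\in\Omega$ the fiber $\Psi^{-1}(y)$ misses $Z$, so it is discrete; it is also compact, hence finite, say $\{x_1,\dots,x_m\}$ with $m\ge0$. Choose disjoint open sets $V_i\ni x_i$ that $\Psi$ maps biholomorphically onto neighborhoods of $y$. A proper map into $D$ is closed, so $\Psi(\mathbb B^n\setminus\bigcup V_i)$ is a closed set that misses $y$, and every point near $y$ has exactly $m$ preimages. Thus the number of preimages is constant on $\Omega$, and it equals $1$ at $z_0$. So $\Psi:\Psi^{-1}(\Omega)\to\Omega$ is biholomorphic; let $\Phi$ be its inverse.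

Since $\Phi$ is bounded, it extends to a holomorphic map $\Phi:D\to\mathbb C^n$. The set $\Psi^{-1}(\Psi(Z))$ is analytic and does not contain $0$, so its complement $\Psi^{-1}(\Omega)$ is dense in $\mathbb B^n$, and $\Phi\circ\Psi=\mathrm{id}$ on $\mathbb B^n$ by continuity. By the chain rule $d\Psi_x$ is injective for every $x$. Hence $Z=\emptyset$, $\Omega=D$, and $\Psi:\mathbb B^n\to D$ is a biholomorphism. This completes the proof of Theorem~\ref{thm:ball}. \qed

\begin{thebibliography}{9}

\bibitem{KF}
\emph{K\"ahler Finsler Metrics Are Actually Strongly K\"ahler},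
\texttt{http://slh.alljournals.cn/\allowbreak get\_pdf\_url.aspx?\allowbreak pcid=6E709DC38FA1D09A4B578DD0\allowbreak 906875B5B44D4D294832BB8E\allowbreak\&cid=37F46C35E03B4B86\allowbreak\&jid=F6E1E1A41605742E\allowbreak 752C7B26E0DFA813\allowbreak\&aid=5324489E6AFA1D14\allowbreak E2B93B03B15960CA\allowbreak\&yid=DE12191FBD62783C\allowbreak\&vid=340AC2BF8E7AB4FD\allowbreak\&iid=0B39A22176CE99FB\allowbreak\&sid=DABEF202280E7EF1\allowbreak\&eid=4609832E4B5C797B}

\bibitem{KN}
Kobayashi and Nomizu, \emph{Foundations of Differential Geometry} I.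

\end{thebibliography}
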